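
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Power growth of the discrepancy of Niederreiter--Halton sequences with a dense first row}


\begin{abstract}
We study the two-dimensional digital Niederreiter--Halton sequence in bases $3$ and $2$ whose two generator matrices have first row $(1,1,1,\dots)$ and agree with the identity matrix in every other row. We prove that its star discrepancy satisfies $\max_{1\le n\le N} nD_n^*\ge \frac1{3072}N^{\delta_0}$ for all $N\ge 86$, with $\delta_0=0.2117\ldots$; this confirms the conjecture that $ND_N^*=\Omega(N^\delta)$ for some $\delta>0$. The proof bounds from below the maximum, over initial intervals, of the sums of $e(s_3(n)/3+s_2(n)/2)$, where $e(x)=e^{2\pi ix}$ and $s_q$ is the sum of digits in base $q$. The Chinese remainder theorem turns such sums into cyclic correlations, whose Fourier transform is a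 product of two trigonometric products, one for each base. A rational frequency whose orbits are good for both bases makes both products large. The same method gives power growth for every pair of distinct prime bases when the first rows are eventually constant and nonzero, and for bases $3,2$ when the nonzero entries of the first rows have sufficiently large lower densities.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Digital sequences and discrepancy}

For a prime $q$ let $\mathbb Z_q$ be the field of integers modulo $q$. Rows, columns and digits are numbered from $0$, so the first row of a matrix is row $0$. A \emph{digital Niederreiter--Halton (NH) sequence} $(\boldsymbol x_n)_{n\ge0}$ in prime bases $q_1,\dots,q_s$ is given by generator matrices $C^{(i)}\in\mathbb Z_{q_i}^{\mathbb N\times\mathbb N}$, $1\le i\le s$, as follows. Write $n=\sum_{j\ge0}n^{(i)}_jq_i^{\,j}$ in base $q_i$, compute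
\[
(y^{(i)}_0,y^{(i)}_1,\dots)^T=C^{(i)}(n^{(i)}_0,n^{(i)}_1,\dots)^T\quad\text{over }\mathbb Z_{q_i},
\]
and put $x^{(i)}_n=\sum_{k\ge0}y^{(i)}_kq_i^{-k-1}$ and $\boldsymbol x_n=(x_n^{(1)},\dots,x_n^{(s)})$. The product makes sense because only finitely many digits of $n$ are nonzero. Throughout we make the usual proviso that for all $n$ and $i$ infinitely many of the digits $y^{(i)}_k$ differ from $q_i-1$. It holds, for example, if every column of every matrix has finite support, since then only finitely many $y_k^{(i)}$ are nonzero. Under the proviso $\sum_{k\ge1}y_k^{(i)}q_i^{-k-1}<1/q_i$, so $\boldsymbol x_n\in[0,1)^s$ and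
\begin{equation}\label{eq:firstdigit}
x^{(i)}_n\in\Big[\frac u{q_i},\frac{u+1}{q_i}\Big)\iff y_0^{(i)}=u\qquad(0\le u<q_i).
\end{equation}

The \emph{star discrepancy} of the first $N$ points is
\[
D_N^*=\sup_B\Big|\frac{A_N(B)}N-\lambda(B)\Big|,\qquad A_N(B)=\#\{0\le n<N:\boldsymbol x_n\in B\},
\]
where $\lambda$ is Lebesgue measure and $B$ runs over the boxes $\prod_i[0,a_i)$ with $0<a_i\le1$. Clearly $D_N^*\le1$. Moreover $\boldsymbol x_0=0$ lies in every box, so $D_1^*=1$.

We write $f(N)=\Omega(N^\delta)$ in the Hardy--Littlewood sense: there is $c>0$ such that $f(N)\ge cN^\delta$ for infinitely many $N$.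

\subsection{The sequence, and what one should expect}

The sequence that motivates this paper has $s=2$, $q_1=3$, $q_2=2$ and
\begin{equation}\label{eq:matrix}
C^{(1)}=C^{(2)}=\begin{pmatrix}1&1&1&1&\ldots\\0&1&0&0&\ldots\\0&0&1&0&\ldots\\0&0&0&1&\ldots\\\vdots&\vdots&\vdots&\vdots&\ddots\end{pmatrix},
\end{equation}
the first matrix being read over $\mathbb Z_3$ and the second over $\mathbb Z_2$. All columns have finite support, so the proviso holds. In \cite{source} the following is posed.

\medskip\noindent\textbf{Conjecture.} \emph{For the sequence \eqref{eq:matrix} one has $ND_N^*=\Omega(N^\delta)$ for some $\delta>0$.}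

\medskip
Let $s_q(n)$ be the sum of the base-$q$ digits of $n$. If both matrices were the identity, the digits of $x_n^{(i)}$ would be those of $n$ in reverse order, $n_0^{(i)},n_1^{(i)},\dots$. The matrix \eqref{eq:matrix} changes only the leading digit: it is now $s_{q_i}(n)$ modulo $q_i$ instead of $n_0^{(i)}$. To see the effect, look at the six coarsest cells
\begin{equation}\label{eq:cells}
Q_{uv}=\Big[\frac u3,\frac{u+1}3\Big)\times\Big[\frac v2,\frac{v+1}2\Big),\qquad 0\le u<3,\ 0\le v<2.
\end{equation}
For identity matrices $\boldsymbol x_n\in Q_{uv}$ means $n\equiv u\ (3)$ and $n\equiv v\ (2)$. This is one residue class modulo $6$, so $|A_N(Q_{uv})-N/6|<1$ for all $N$. For \eqref{eq:matrix}, in contrast, it means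
\[
s_3(n)\equiv u\pmod 3\quad\text{and}\quad s_2(n)\equiv v\pmod 2 ,
\]
which is no longer a congruence condition on $n$.

Each condition alone is still perfectly balanced. With $\omega=e^{2\pi i/3}$ we have $s_3(3k+d)=s_3(k)+d$ for $0\le d<3$, so the sum of $\omega^{s_3(n)}$ over $3k\le n<3k+3$ vanishes and $|\sum_{n<N}\omega^{s_3(n)}|\le1$ for all $N$. In the same way $|\sum_{n<N}(-1)^{s_2(n)}|\le1$. The question is therefore about the \emph{interaction} of the two digit systems, that is, about the size of
\begin{equation}\label{eq:S32}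
S(N)=\sum_{0\le n<N}\omega^{s_3(n)}(-1)^{s_2(n)} .
\end{equation}
If the summands behaved like independent random ones, $S(N)$ would have size about $\sqrt N$, so growth like a power of $N$ is the natural guess. We prove it with a smaller exponent.

\subsection{Results}

Put
\begin{equation}\label{eq:E}
E_2=\frac{\log3}{2\log2},\qquad E_3=\frac{\log2}{\log3},\qquad \delta_0=\tfrac12(E_2+E_3-1)=0.2117\ldots
\end{equation}
Thus $2^{E_2}=\sqrt3$ and $3^{E_3}=2$.

\begin{theorem}\label{thm:main}
For the sequence \eqref{eq:matrix} and every $N\ge86$,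
\[
\max_{1\le n\le N}nD_n^*\ \ge\ \tfrac1{3072}\,N^{\delta_0}.
\]
Consequently $ND_N^*\ge\frac1{3072}N^{\delta_0}$ for infinitely many $N$, and the conjecture is true.
\end{theorem}

The second sentence follows from the first by an argument that applies to every bound of this kind: \emph{if $\max_{1\le n\le N}nD_n^*\ge cN^\delta$ for all large $N$, where $c,\delta>0$, then $nD_n^*\ge cn^\delta$ for infinitely many $n$.} Indeed, let $n_N\le N$ attain the maximum. Then $n_ND^*_{n_N}\ge cN^\delta\ge cn_N^\delta$, and $n_N\ge n_ND^*_{n_N}\to\infty$, so infinitely many values $n_N$ occur.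

The proof uses nothing but the first rows, and little about the particular bases.

\begin{theorem}\label{thm:bases}
Let $s\ge2$, and consider a digital NH sequence in $[0,1)^s$ that satisfies the proviso above. Suppose that two of the bases are distinct primes $p\ne q$ and that in these two coordinates the first rows of the generator matrices are eventually equal to nonzero constants. All other rows and all other coordinates are arbitrary. Then there is $c>0$ with
\[
\max_{1\le n\le N}nD_n^*\ge cN^{\delta(p,q)}\quad\text{for all }N\ge1,\qquad \delta(p,q)=\tfrac12(E_p+E_q-1)>0,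
\]
where the exponents, which depend on the pair $\{p,q\}$, are as follows.
\begin{itemize}
\item If $p,q$ are odd: $E_\ell=\log\big(1/\sin\frac\pi{2\ell}\big)/\log\ell$ for $\ell\in\{p,q\}$.
\item If $\{p,q\}=\{3,2\}$: $E_3,E_2$ are given by \eqref{eq:E}.
\item If $q=2$ and $p\ge5$: $E_2=\frac{\log3}{2\log2}$ and $E_p=\log\Lambda_p/\log p$, where
\[
\Lambda_p=\frac{\sqrt3/2}{\sin(\pi/3p)}\ \text{ if }p\equiv1\ (3),\qquad
\Lambda_p^2=\frac{3/4}{\sin(\pi/3p)\,\sin(2\pi/3+\pi/3p)}\ \text{ if }p\equiv2\ (3).
\]
\end{itemize}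
In particular $ND_N^*=\Omega(N^{\delta(p,q)})$.
\end{theorem}

\begin{theorem}\label{thm:density}
Consider a digital NH sequence in $[0,1)^2$ in bases $3,2$ that satisfies the proviso, with arbitrary first rows $(c^{(1)}_r)\in\mathbb Z_3^{\mathbb N}$ and $(c_r^{(2)})\in\mathbb Z_2^{\mathbb N}$. Let
\[
\alpha=\liminf_{b\to\infty}\tfrac1b\#\{r<b:c_r^{(1)}\ne0\},\qquad \beta=\liminf_{a\to\infty}\tfrac1a\#\{r<a:c_r^{(2)}\ne0\}.
\]
If $\alpha\frac{\log2}{\log3}+\beta\frac{\log3}{2\log2}>1$, then for every $\delta<\frac12(\alpha E_3+\beta E_2-1)$, with $E_3,E_2$ as in \eqref{eq:E}, there is $c_\delta>0$ with $\max_{1\le n\le N}nD_n^*\ge c_\delta N^\delta$ for all large $N$.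
\end{theorem}

We do not claim that any of these exponents is optimal.

The plan is this. Section~\ref{sec:digit} bounds $nD_n^*$ below by a multiple of $|S(n)|$. Section~\ref{sec:corr} bounds $\max|S|$ below by a product of two Fourier transforms at a common frequency, one for each base. Each transform is a product over digits. Section~\ref{sec:thm1} finds a frequency good for both bases and proves Theorem~\ref{thm:main} with explicit constants. Sections~\ref{sec:general} and~\ref{sec:density} replace the explicit computation by a perturbation lemma and prove the other two theorems.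

Throughout, $e(x)=e^{2\pi ix}$. We repeatedly use the inequality
\begin{equation}\label{eq:bernoulli}
\prod_i(1-\ell_i)\ge1-\sum_i\ell_i\qquad(0\le\ell_i\le1)
\end{equation}
for finite products, which follows by induction on the number of factors.

\section{From discrepancy to digit sums}\label{sec:digit}

Fix distinct primes $p,q$ and integer sequences $(\kappa_r)_{r\ge0}$, $(\lambda_r)_{r\ge0}$. Put
\begin{equation}\label{eq:g}
g_p(n)=e\Big(\frac1p\sum_r\kappa_rn_r\Big),\qquad g_q(n)=e\Big(\frac1q\sum_r\lambda_rn_r\Big),\qquad S(N)=\sum_{0\le n<N}g_p(n)g_q(n),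
\end{equation}
where $n_r$ denotes the base-$p$ digits of $n$ in the first formula and the base-$q$ digits in the second. For $p=3$, $q=2$ and $\kappa_r=\lambda_r=1$ this is \eqref{eq:S32}. Entries of generator matrices are identified with integer representatives; the choice does not affect $g_p$ and $g_q$.

\begin{lemma}\label{lem:disc}
Let two coordinates of an NH sequence have bases $p\ne q$ and first rows $(c_r)$, $(d_r)$. Let $k',k''$ be integers with $p\nmid k'$, $q\nmid k''$, and put $\kappa_r=k'c_r$, $\lambda_r=k''d_r$. Then $|S(n)|\le4pq\,nD_n^*$ for all $n\ge1$.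
\end{lemma}

\begin{proof}
Boxes whose other sides are all $[0,1)$ show that $D_n^*$ is at least the discrepancy of the projection to the two coordinates, so we may assume $s=2$. Let $Q_{uv}=[\frac up,\frac{u+1}p)\times[\frac vq,\frac{v+1}q)$ for $0\le u<p$, $0\le v<q$. These cells partition $[0,1)^2$. Let $u$ and $v$ be the leading digits of the two coordinates of $\boldsymbol x_m$. Then $\boldsymbol x_m\in Q_{uv}$ by \eqref{eq:firstdigit}. Moreover $u\equiv\sum_rc_rm_r\ (p)$ with base-$p$ digits $m_r$, and $v\equiv\sum_rd_rm_r\ (q)$ with base-$q$ digits $m_r$, so $g_p(m)g_q(m)=e(k'u/p)\,e(k''v/q)$. Summing over $m<n$, and using $\sum_{u}e(k'u/p)=0$ for the second equality, we get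
\[
S(n)=\sum_{u,v}e\Big(\frac{k'u}p\Big)e\Big(\frac{k''v}q\Big)A_n(Q_{uv})=\sum_{u,v}e\Big(\frac{k'u}p\Big)e\Big(\frac{k''v}q\Big)\Big(A_n(Q_{uv})-\frac n{pq}\Big).
\]
By inclusion--exclusion, the indicator function of $Q_{uv}$ is a combination with signs of the indicator functions of at most four boxes anchored at $0$, whose upper corners are among $(\frac up,\frac vq)$, $(\frac{u+1}p,\frac vq)$, $(\frac up,\frac{v+1}q)$, $(\frac{u+1}p,\frac{v+1}q)$. Hence $|A_n(Q_{uv})-\frac n{pq}|\le4nD_n^*$, and there are $pq$ cells.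
\end{proof}

\section{The correlation inequality}\label{sec:corr}

The sum $S(N)$ is hard to treat directly, because the carries in the two bases are unrelated. For a single base there is no such difficulty: $g_q$ factors over digits,
\begin{equation}\label{eq:mult}
g_q(q^ak+n)=g_q(q^ak)\,g_q(n)\qquad(k\ge0,\ 0\le n<q^a),
\end{equation}
so its Fourier transform over $0\le n<q^a$ is a product. The point of this section is that the two bases can be \emph{decoupled}: by the Chinese remainder theorem, the low digits in base $p$ and in base $q$ can be prescribed independently of each other.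

\subsection{A small case by hand}

Let $p=3$, $q=2$ and $\kappa_r=\lambda_r=1$, and consider the integers $0\le n<12=3\cdot4$. The last ternary digit and the last two binary digits form two clocks, with $3$ and $4$ positions; each pair of positions occurs exactly once. Here $(g_3(0),g_3(1),g_3(2))=(1,\omega,\omega^2)$ and $(g_2(0),\dots,g_2(3))=(1,-1,-1,1)$. Let the ternary clock start at $0$ and the binary clock at $v$, and ignore all higher digits:
\[
R(v)=\sum_{n=0}^{2}g_3(n)\,g_2\big((v+n)\bmod4\big),\qquad 0\le v\le3 .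
\]
Using $1+\omega+\omega^2=0$ one finds
\begin{align*}
R(0)&=1-\omega-\omega^2=2,& R(1)&=-1-\omega+\omega^2=2\omega^2,\\
R(2)&=-1+\omega+\omega^2=-2,& R(3)&=1+\omega-\omega^2=-2\omega^2 .
\end{align*}

\emph{$R(v)$ is controlled by $S$.} Take $v=3$. The integer $m<12$ with $m\equiv0\ (3)$ and $m\equiv3\ (4)$ is $m=3$. In the window $\{3,4,5\}$ the higher ternary digits do not change, but the binary clock wraps once, at $4$. The three summands of $S$ are
\[
g_3(3)g_2(3)=\omega,\qquad g_3(4)g_2(4)=-\omega^2,\qquad g_3(5)g_2(5)=1 ,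
\]
and indeed $\omega=\omega\cdot[\,1\,]$, while $-\omega^2+1=-\omega\cdot[\,\omega-\omega^2\,]$. The brackets are the parts of $R(3)$ before and after the wrap. Hence $R(3)=\omega^{-1}(S(4)-S(3))-\omega^{-1}(S(6)-S(4))$, so $|R(3)|\le4X$ with $X=\max_{n\le12}|S(n)|$. For $v=0,1,2$ the windows are $\{0,1,2\}$, $\{9,10,11\}$, $\{6,7,8\}$.

\emph{The Fourier transform of $R$ factors.} At the frequency $\theta=\frac14$,
\[
\sum_{v=0}^3e\Big(\frac v4\Big)R(v)=2+2i\omega^2+2+2i\omega^2=4+4i\omega^2 ,
\]
while
\[
\sum_{n<3}g_3(n)e\Big(-\frac n4\Big)\cdot\sum_{w<4}g_2(w)e\Big(\frac w4\Big)=(1-i\omega-\omega^2)(2-2i)=4+4i\omega^2 .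
\]
Each of the two sums in the last line involves only one base. Their product has modulus $2(\sqrt6+\sqrt2)>7.7$, so some $|R(v)|$ exceeds $1.9$, and $X>0.47$. This is of no interest by itself, since $S(1)=1$; what matters is that the same argument works for all sizes, and that the product can be made to grow.

\subsection{The general statement}

For $a,b\ge0$ let
\[
F_{p,b}(\theta)=\sum_{0\le n<p^b}g_p(n)e(n\theta),\qquad F_{q,a}(\theta)=\sum_{0\le n<q^a}g_q(n)e(n\theta).
\]

\begin{proposition}\label{prop:corr}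
Let $p\ne q$ be primes, $a\ge1$, $b\ge0$ and $p^b\le q^a$. Then for every $\theta=j/q^a$ with $j\in\mathbb Z$,
\begin{equation}\label{eq:corr}
4q^a\max_{1\le n\le p^bq^a}|S(n)|\ \ge\ |F_{p,b}(-\theta)|\,|F_{q,a}(\theta)| .
\end{equation}
\end{proposition}

\begin{proof}
Let $X$ be the maximum on the left (as $S(0)=0$, it may include $n=0$). For $0\le v<q^a$ put
\[
R(v)=\sum_{0\le n<p^b}g_p(n)\,g_q\big((v+n)\bmod q^a\big).
\]

\emph{Claim: $|R(v)|\le4X$.} Since $p^b$ and $q^a$ are coprime, there is $m$ with $0\le m<p^bq^a$, $m\equiv0\ (p^b)$ and $m\equiv v\ (q^a)$. Write $m=p^bh=q^ak+v$, so $0\le h<q^a$. By \eqref{eq:mult} in base $p$, $g_p(m+n)=g_p(p^bh)g_p(n)$ for $0\le n<p^b$. Let $n_0=\min(p^b,q^a-v)$.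

For $0\le n<n_0$ we have $m+n=q^ak+(v+n)$ with $v+n<q^a$, so $g_q(m+n)=g_q(q^ak)g_q(v+n)$. Hence this part of $R(v)$ is a constant of modulus $1$ times $S(m+n_0)-S(m)$.

If $n_0<p^b$, then $n_0=q^a-v$, and for $n_0\le n<p^b$ we have $m+n=q^a(k+1)+(n-n_0)$. Here $0\le n-n_0<p^b\le q^a$; this is where the hypothesis $p^b\le q^a$ enters, and it says that the base-$q$ clock wraps at most once. So $(v+n)\bmod q^a=n-n_0$ and $g_q(m+n)=g_q(q^a(k+1))g_q(n-n_0)$. Hence this part of $R(v)$ is a constant of modulus $1$ times $S(m+p^b)-S(m+n_0)$.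

All arguments of $S$ are at most $m+p^b=p^b(h+1)\le p^bq^a$, so each part has modulus at most $2X$.

\emph{Fourier transform.} Since $q^a\theta\in\mathbb Z$, the number $e(v\theta)$ depends only on $v$ modulo $q^a$. Substituting $w=(v+n)\bmod q^a$, so that $e(v\theta)=e(w\theta)e(-n\theta)$, we get
\[
\sum_{v=0}^{q^a-1}e(v\theta)R(v)=\sum_{0\le n<p^b}g_p(n)e(-n\theta)\sum_{0\le w<q^a}g_q(w)e(w\theta)=F_{p,b}(-\theta)F_{q,a}(\theta),
\]
and the left side has modulus at most $q^a\cdot4X$.
\end{proof}

\subsection{Products over digits}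

Expanding $n$ in digits gives
\begin{equation}\label{eq:prod}
F_{p,b}(\theta)=\prod_{r<b}P^{(p)}_{\kappa_r}(p^r\theta),\quad F_{q,a}(\theta)=\prod_{r<a}P^{(q)}_{\lambda_r}(q^r\theta),\qquad P^{(\ell)}_\kappa(x)=\sum_{d=0}^{\ell-1}e\Big(d\Big(x+\frac\kappa\ell\Big)\Big).
\end{equation}
Each $P^{(\ell)}_\kappa$ has period $1$ in $x$ and depends only on $\kappa$ modulo $\ell$. By the geometric series,
\begin{equation}\label{eq:Pabs}
|P^{(\ell)}_\kappa(x)|=\frac{|\sin\pi\ell x|}{|\sin\pi(x+\kappa/\ell)|}\ \text{ if }x+\frac\kappa\ell\notin\mathbb Z,\qquad |P^{(\ell)}_\kappa(x)|=\ell\ \text{ if }x+\frac\kappa\ell\in\mathbb Z .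
\end{equation}
In particular $P^{(\ell)}_\kappa(x)\ne0$ if $\ell x\notin\mathbb Z$. For the two cases needed first,
\begin{equation}\label{eq:P23}
|P_1^{(2)}(x)|=2|\sin\pi x|,\qquad |P^{(3)}_1(x)|=\big|1+2\cos\big(2\pi(x+\tfrac13)\big)\big| .
\end{equation}

\section{Bases 3 and 2: proof of Theorem \ref{thm:main}}\label{sec:thm1}

Here $p=3$, $q=2$ and $\kappa_r=\lambda_r=1$.

\subsection{Looking for the frequency}

We want $3^b\approx2^a$ and a $\theta$ with $|F_{3,b}(-\theta)F_{2,a}(\theta)|$ larger than $2^a$ by a power. Average frequencies should not suffice: by Parseval's identity the mean square of $|F_{2,a}|$ over the points $j/2^a$ is $2^a$, and that of $|F_{3,b}|$ over $[0,1]$ is $3^b$, so two factors of root-mean-square size have a product of order only $2^a$. We look for a frequency that does better than average for both bases at once.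

By \eqref{eq:prod} and \eqref{eq:P23}, $|F_{2,a}(\theta)|$ is the product of $2|\sin\pi x|$ along the orbit $x=2^r\theta$. The largest factor, at $x=\frac12$, is useless, because the next orbit point is $0$, where the factor vanishes. The cycle $\{\frac13,\frac23\}$ under doubling gives $\sqrt3$ at every step. In base $3$, similarly, the largest factor $3$ is at $x=\frac23$, and the next point $3x\equiv0$ gives the factor $|1+2\cos\frac{2\pi}3|=0$; but $x=\frac12$ is fixed under tripling and gives the factor $|1+2\cos\frac{5\pi}3|=2$. One number leads to both cycles: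
\[
\tfrac16\ \xrightarrow{\times2}\ \tfrac13\ \xrightarrow{\times2}\ \tfrac23\ \xrightarrow{\times2}\ \tfrac13\ \to\cdots,\qquad
-\tfrac16\ \xrightarrow{\times3}\ -\tfrac12\equiv\tfrac12\ \xrightarrow{\times3}\ \tfrac12\ \to\cdots\pmod 1 .
\]
With $\theta=\frac16$ we would get about $3^{a/2}=2^{aE_2}$ from base $2$ and $2^b\approx2^{aE_3}$ from base $3$. Since $E_2+E_3>1$, \eqref{eq:corr} would give $X\gg2^{a(E_2+E_3-1)}$ for $X=\max_{n\le2^a3^b}|S(n)|$, where $2^a3^b\approx2^{2a}$; this is the exponent $\delta_0$. The only obstacle is that $\frac16$ is not of the form $j/2^a$. We use a grid point close to $\frac16$ and show that the perturbation, although it is multiplied by $2$ or $3$ at every step, costs only a constant factor.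

\subsection{The estimate}

\begin{proposition}\label{prop:32}
Let $a\ge4$ be even, $b\ge1$ and $3^{b+1}\le2^a$. Then
\[
\max_{1\le n\le2^a3^b}nD_n^*\ge\tfrac1{384}\,3^{a/2}\,2^{b-a}.
\]
\end{proposition}

\begin{proof}
Since $a-1$ is odd, $2^{a-1}\equiv2\ (3)$, so $j=(2^{a-1}+1)/3$ is an integer. Put
\[
\theta=\frac j{2^a}=\frac16+\varepsilon,\qquad \varepsilon=\frac1{3\cdot2^a}\le\frac1{48}.
\]

\emph{Base $2$.} The factor $r=0$ is $2\sin\pi(\frac16+\varepsilon)\ge1$. The factor $r=1$ is $2\sin\pi(\frac13+2\varepsilon)\ge\sqrt3$, because $2\varepsilon\le\frac1{24}$ keeps the argument below $\frac\pi2$. Group the remaining indices in pairs $(r,r+1)$ with $r$ even, $2\le r\le a-2$. With $t=2^r\varepsilon=2^{r-a}/3$ we have $2^r\theta\equiv\frac23+t$ and $2^{r+1}\theta\equiv\frac13+2t$ modulo $1$, because $2^r/6=2^{r-1}/3$ with $r-1$ odd. Put $x=\pi t\le\frac\pi{12}$. Then $\frac\pi3-x$ and $\frac\pi3+2x$ lie in $(0,\frac\pi2]$, and the pair contributes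
\begin{align*}
4\sin\big(\tfrac\pi3-x\big)\sin\big(\tfrac\pi3+2x\big)&=2\cos3x-2\cos\big(\tfrac{2\pi}3+x\big)\\
&=2\cos3x+\cos x+\sqrt3\sin x .
\end{align*}
For the last pair, $r=a-2$, we have $x=\frac\pi{12}$ and the value is $4\sin\frac\pi4\sin\frac\pi2=2\sqrt2$. For every other pair $t\le\frac1{48}$, so $0<x<0.07$, and the value is at least
\[
2-9x^2+1-\tfrac{x^2}2+\sqrt3\Big(x-\tfrac{x^3}6\Big)=3+x\Big(\sqrt3-\tfrac{19}2x-\tfrac{\sqrt3}6x^2\Big)\ge3 .
\]
So, to first order, the perturbation has the favorable sign, and nothing is lost except in the last pair. There are $\frac a2-1$ pairs, and therefore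
\[
|F_{2,a}(\theta)|\ge\sqrt3\cdot2\sqrt2\cdot3^{a/2-2}=\tfrac{2\sqrt6}9\,3^{a/2}\ge\tfrac12\,3^{a/2}.
\]

\emph{Base $3$.} The factor $r=0$ of $|F_{3,b}(-\theta)|$ is $1+2\cos2\pi(-\frac16-\varepsilon+\frac13)=1+2\cos(\frac\pi3-2\pi\varepsilon)\ge2$. Let $1\le r\le b-1$. Since $3^r/6=3^{r-1}/2$ with $3^{r-1}$ odd, $-3^r\theta\equiv\frac12-3^r\varepsilon$ modulo $1$. With $z=2\pi3^r\varepsilon$ the factor is
\[
\big|1+2\cos\big(\tfrac{5\pi}3-z\big)\big|=\big|1+2\cos\big(\tfrac\pi3+z\big)\big|=|1+\cos z-\sqrt3\sin z|\ge2\Big(1-\tfrac{\sqrt3}2z-\tfrac{z^2}4\Big).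
\]
Here the perturbation does cost something, and we must keep it small up to $r=b-1$. This is why we assumed $3^{b+1}\le2^a$ rather than only $3^b\le2^a$: it gives $\varepsilon\le3^{-b-2}$ and so $z\le\frac{2\pi}{27}3^{-(b-1-r)}$. Summing geometric series, the total over $r$ of the losses $\frac{\sqrt3}2z+\frac{z^2}4$ is at most
\[
\tfrac{\sqrt3}2\cdot\tfrac{2\pi}{27}\cdot\tfrac32+\tfrac14\Big(\tfrac{2\pi}{27}\Big)^2\cdot\tfrac98<0.303+0.016<\tfrac12 .
\]
By \eqref{eq:bernoulli}, $|F_{3,b}(-\theta)|\ge2\cdot2^{b-1}\cdot\frac12=2^{b-1}$.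

\emph{Conclusion.} Proposition~\ref{prop:corr} gives $\max_{1\le n\le2^a3^b}|S(n)|\ge\frac14\,2^{-a}\cdot2^{b-1}\cdot\frac12\,3^{a/2}=\frac1{16}\,3^{a/2}2^{b-a}$. By Lemma~\ref{lem:disc} with $k'=k''=1$ we have $|S(n)|\le24\,nD_n^*$, and the claim follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N\ge86$, and let $a$ be the largest even integer with $4^a\le3N$. As $4^4=256\le258\le3N$, we have $a\ge4$. As $4^{a+2}>3N$, we have $2^a>\sqrt{3N}/4>\sqrt N/4$. Let $b$ be the largest integer with $3^{b+1}\le2^a$. Then $b\ge1$ because $2^a\ge16$, and $2^a3^b\le4^a/3\le N$.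

Since $3^{b+2}>2^a$, we have $2^b=3^{bE_3}>(2^a/9)^{E_3}=2^{aE_3}/4$. Also $3^{a/2}=2^{aE_2}$. Proposition~\ref{prop:32} therefore gives
\[
\max_{1\le n\le N}nD_n^*\ge\tfrac1{1536}\,2^{a(E_2+E_3-1)}\ge\tfrac1{1536}\Big(\tfrac{\sqrt N}4\Big)^{2\delta_0}\ge\tfrac1{3072}N^{\delta_0},
\]
where the last step uses $2\delta_0<\frac12$, so that $4^{2\delta_0}<2$. The second sentence of the theorem was deduced from the first in Section~\ref{sec:intro}.
\end{proof}

\begin{remark}
In this proof the discrepancy enters only through Lemma~\ref{lem:disc}, which uses only the six boxes $[0,\frac i3)\times[0,\frac j2)$ with $1\le i\le3$, $1\le j\le2$: it shows $|S(n)|\le24\max_B|A_n(B)-n\lambda(B)|$ with $B$ running over these. So the bound holds with $nD_n^*$ replaced by this maximum. Since the boxes are finitely many, one fixed box $B$ among them satisfies $|A_N(B)-N\lambda(B)|\ge\frac1{3072}N^{\delta_0}$ for infinitely many $N$.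
\end{remark}

\section{Other bases: proof of Theorem \ref{thm:bases}}\label{sec:general}

\subsection{A perturbation lemma}

The strategy of Section~\ref{sec:thm1} is to find a rational $\theta_0$ for which both products are large and then to replace it by a grid point $j/q^a$. We now carry out the second step for general $p,q,\theta_0$, at the cost of an unspecified constant. Two difficulties arise. First, a factor near a zero of $P^{(\ell)}_\kappa$ would make relative errors uncontrollable; we exclude this by assuming that the orbits of $\theta_0$ never hit an integer. Second, for the last few $r$ the error $q^r|\theta-\theta_0|$ is not small, however close to $\theta_0$ the grid point is chosen. In base $q$ the value $q^{a-1}\theta$ is an integer multiple of $1/q$, where $P^{(q)}_{\lambda}$ is either $0$ or $q$ in absolute value; the last digit of $j$ decides which. In base $p$ we simply give up the last few digits.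

\begin{lemma}\label{lem:key}
Let $p\ne q$ be primes and let $\theta_0\in\mathbb Q$ satisfy $p^r\theta_0,\,q^r\theta_0\notin\mathbb Z$ for all $r\ge0$. There is $c=c(p,q,\theta_0)>0$ such that for all integer sequences $(\kappa_r)$, $(\lambda_r)$ and all $a\ge1$, $b\ge0$ with $p^b\le q^a$ and $q\nmid\lambda_{a-1}$,
\[
\max_{1\le n\le p^bq^a}|S(n)|\ \ge\ c\,q^{-a}\,|F_{p,b}(-\theta_0)|\,|F_{q,a}(\theta_0)| .
\]
\end{lemma}

\begin{proof}
Let $M=\max(p,q)$. The orbits of $\theta_0$ under multiplication by $p$ and by $q$ are finite modulo $1$. Since $p^{r+1}\theta_0,q^{r+1}\theta_0\notin\mathbb Z$, no factor $P^{(p)}_\kappa(-p^r\theta_0)$ or $P^{(q)}_\lambda(q^r\theta_0)$ vanishes, by the remark after \eqref{eq:Pabs}. These factors take only finitely many values, so all of them have modulus at least some $c_0>0$, depending on $p,q,\theta_0$ only. Moreover $P^{(\ell)}_\kappa$ has derivative bounded by $\sum_{d<\ell}2\pi d\le\pi M^2$ for $\ell\in\{p,q\}$.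

Choose $j\equiv-\lambda_{a-1}\pmod q$ with $|j-q^a\theta_0|\le q$, and put $\theta=j/q^a$, $\eta=\theta-\theta_0$. Then $|\eta|\le q^{1-a}$, and $q\nmid j$ because $q\nmid\lambda_{a-1}$.

\emph{Base $q$.} Fix $\sigma\ge1$ with $\pi M^22^{-\sigma}/c_0\le\frac14$. For $0\le r\le a-1-\sigma$ we have $q^r|\eta|\le q^{r+1-a}$, and so
\[
|P^{(q)}_{\lambda_r}(q^r\theta)|\ge|P^{(q)}_{\lambda_r}(q^r\theta_0)|\Big(1-\frac{\pi M^2q^{r+1-a}}{c_0}\Big).
\]
The losses sum to at most $\frac{\pi M^2}{c_0}\,2q^{-\sigma}\le\frac12$. By \eqref{eq:bernoulli} the product over these $r$ is at least half the corresponding product at $\theta_0$.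

There remain at most $\sigma$ indices $r=a-1-i\ge0$ with $0\le i\le\sigma-1$. At $\theta_0$ each factor is at most $q$. At $\theta$ and for $i=0$ the factor is exactly $q$, because $q^{a-1}\theta+\lambda_{a-1}/q=(j+\lambda_{a-1})/q\in\mathbb Z$. For $i\ge1$ we have $q^r\theta=j/q^{i+1}$, and by \eqref{eq:Pabs} the factor is at least $|\sin(\pi j/q^i)|\ge2q^{-i}$: as $q\nmid j$, the distance of $j/q^i$ to the nearest integer is at least $q^{-i}$, and $|\sin\pi x|\ge2|x|$ for $|x|\le\frac12$. So each of these factors loses at most a factor $q^{i+1}\le q^\sigma$ compared with $\theta_0$. Altogether $|F_{q,a}(\theta)|\ge\frac12q^{-\sigma^2}|F_{q,a}(\theta_0)|$.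

\emph{Base $p$.} Fix $\tau\ge1$ with $\pi M^2q2^{-\tau}/c_0\le\frac12$ and put $b'=\max(b-\tau,0)$. If $b\ge\tau$, then for $r<b'$ the hypothesis $p^b\le q^a$ gives
\[
p^r|\eta|\le p^{r-b'}\,p^{b-\tau}\,q^{1-a}\le p^{r-b'}\,q\,p^{-\tau}.
\]
The relative losses sum to at most $\frac{\pi M^2}{c_0}qp^{-\tau}\sum_{i\ge1}p^{-i}\le\frac12$. Hence, by \eqref{eq:bernoulli},
\[
|F_{p,b'}(-\theta)|\ge\tfrac12|F_{p,b'}(-\theta_0)|\ge\tfrac12p^{-\tau}|F_{p,b}(-\theta_0)|,
\]
since the $\tau$ dropped factors are at most $p$. If $b<\tau$, then $b'=0$ and $|F_{p,0}|=1\ge p^{-\tau}|F_{p,b}(-\theta_0)|$.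

\emph{Conclusion.} Apply Proposition~\ref{prop:corr} to $a$, $b'$ and $\theta$. Since $p^{b'}q^a\le p^bq^a$, the lemma follows with $c=\frac1{16}q^{-\sigma^2}p^{-\tau}$.
\end{proof}

The condition $q\nmid\lambda_{a-1}$ cannot simply be dropped from this argument, which needs $q\nmid j$: if $q\mid\lambda_{a-1}$, then the last factor $P^{(q)}_0(j/q)$ vanishes for every such $j$.

\subsection{Choosing the frequency}

\begin{proof}[Proof of Theorem~\ref{thm:bases}]
Let the first rows $(c_r)$, $(d_r)$ in the coordinates with bases $p,q$ be eventually equal to $\bar c\ne0$ and $\bar d\ne0$. Since $\bar c$ and $\bar d$ are invertible, for any nonzero residues $k_p$ modulo $p$ and $k_q$ modulo $q$ we can choose integers $k',k''$ with $p\nmid k'$, $q\nmid k''$ so that $\kappa_r=k'c_r$ and $\lambda_r=k''d_r$ are eventually congruent to $k_p$ and $k_q$. In particular $q\nmid\lambda_{a-1}$ for large $a$.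

\emph{Reduction.} Call $\theta_0$ \emph{admissible} if it satisfies the hypothesis of Lemma~\ref{lem:key}. It suffices to find nonzero residues $k_p,k_q$ and an admissible $\theta_0$ such that, with implied constants independent of $a,b$,
\begin{equation}\label{eq:want}
|F_{p,b}(-\theta_0)|\gg p^{bE_p},\qquad |F_{q,a}(\theta_0)|\gg q^{aE_q},\qquad E_p+E_q>1,\quad E_p,E_q>0 .
\end{equation}
Indeed, take $a$ maximal with $q^{2a}\le N$ and then $b$ with $p^b\le q^a<p^{b+1}$, so that $p^bq^a\le N$. By Lemmas~\ref{lem:disc} and~\ref{lem:key}, for large $N$,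
\[
\max_{1\le n\le N}nD_n^*\gg q^{-a}p^{bE_p}q^{aE_q}\gg q^{a(E_p+E_q-1)}\gg N^{\delta(p,q)},
\]
because $p^b>q^a/p$ and $q^a>\sqrt N/q$. The remaining small $N$ are covered by decreasing the constant $c$ of the theorem, since the left side is at least $D_1^*=1$. The statement $ND_N^*=\Omega(N^{\delta(p,q)})$ then follows as in Section~\ref{sec:intro}.

The sequences $\kappa_r,\lambda_r$ are eventually constant modulo $p$ and $q$, the orbits of $\theta_0$ are eventually periodic modulo $1$, and no factor vanishes. So up to finitely many nonzero factors at the beginning and an incomplete period at the end, $|F_{p,b}(-\theta_0)|$ is the product of the factors $|P^{(p)}_{k_p}(x)|$ along repetitions of the terminal cycle of the orbit of $-\theta_0$, and likewise for $q$. Thus \eqref{eq:want} holds with $p^{E_p}$ and $q^{E_q}$ equal to the geometric means of the factors over the terminal cycles, provided that these exponents are positive with sum greater than $1$. We use three choices of $\theta_0$: $\frac12$ is simplest but is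 not admissible if one base is $2$, and $\frac13$ is not admissible if one base is $3$.

\emph{Case 1: $p,q$ odd; $\theta_0=\frac12$.} It is admissible, and all points of both orbits are $\frac12$ modulo $1$. For $\ell\in\{p,q\}$, \eqref{eq:Pabs} gives $|P^{(\ell)}_k(\frac12)|=1/|\cos(\pi k/\ell)|$. Choose $k=\frac{\ell-1}2\ne0$, which brings $\pi k/\ell$ closest to $\frac\pi2$; the factor is $1/\sin\frac\pi{2\ell}>2\ell/\pi$. Hence $E_\ell=\log(1/\sin\frac\pi{2\ell})/\log\ell>1-\frac{\log(\pi/2)}{\log3}>\frac12$.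

\emph{Case 2: $p=3$, $q=2$; $\theta_0=\frac16$.} It is admissible, since $3^r/6$ and $2^r/6$ are never integers. The $3$-orbit of $-\frac16$ ends in $\frac12$, where $|P^{(3)}_k|=1/|\cos(\pi k/3)|=2$ for $k=1,2$. The $2$-orbit of $\frac16$ ends in $\{\frac13,\frac23\}$, where $|P^{(2)}_1|=\sqrt3$ by \eqref{eq:P23}. So $3^{E_3}=2$, $2^{E_2}=\sqrt3$, and $E_2+E_3=1.423\ldots>1$.

\emph{Case 3: $q=2$, $p\ge5$; $\theta_0=\frac13$.} It is admissible. Base $2$ gives $\sqrt3$ per digit as in Case 2, so $E_2=\frac{\log3}{2\log2}>0.79$. For base $p$ we follow the orbit of $-\frac13\equiv\frac23$.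

If $p\equiv1\ (3)$, then $\frac23$ is fixed. Choose $k=\frac{p-1}3\not\equiv0\ (p)$; then $\frac23+\frac kp=1-\frac1{3p}$, and the factor is
\[
\Lambda_p=\frac{|\sin(2\pi p/3)|}{\sin(\pi/3p)}=\frac{\sqrt3/2}{\sin(\pi/3p)}>\frac{3\sqrt3}{2\pi}\,p .
\]

If $p\equiv2\ (3)$, the orbit is the cycle $\{\frac23,\frac13\}$. Choose $k=\frac{p+1}3\not\equiv0\ (p)$; then $\frac13+\frac kp=\frac23+\frac1{3p}$ and $\frac23+\frac kp=1+\frac1{3p}$. Both numerators in \eqref{eq:Pabs} are $\frac{\sqrt3}2$, and the product of the two factors is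
\[
\Lambda_p^2=\frac{3/4}{\sin(\pi/3p)\,\sin(2\pi/3+\pi/3p)}>\frac34\cdot\frac{3p}\pi\cdot\frac2{\sqrt3}=\frac{3\sqrt3}{2\pi}\,p ,
\]
where we used that the sine decreases on $[\frac{2\pi}3,\pi]$.

Since $\frac{3\sqrt3}{2\pi}>0.82$ and $0.82\,p>1$, we have $\Lambda_p>\sqrt{0.82\,p}$ in both cases. Hence $E_p=\log\Lambda_p/\log p>\frac12+\frac{\log0.82}{2\log5}>0.43$ and $E_2+E_p>1$.
\end{proof}

\section{First rows with zeros: proof of Theorem \ref{thm:density}}\label{sec:density}

A zero entry in a first row turns the corresponding digit off. At $\theta_0=\frac16$ and for $r\ge1$ this replaces a factor $2$ or $\sqrt3$ by $1$, and nothing worse; the factors with $r=0$ are at least $1$ in any case. So, up to a constant, only the number of nonzero entries matters. There is one extra point: Lemma~\ref{lem:key} needs $q\nmid\lambda_{a-1}$, so $a$ must be chosen just after a nonzero entry, possibly well below the length we would like.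

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Take $p=3$, $q=2$, $\theta_0=\frac16$, $\kappa_r=c^{(1)}_r$ and $\lambda_r=c_r^{(2)}$. Let $A(b)$ and $B(a)$ count the nonzero entries among $c_0^{(1)},\dots,c_{b-1}^{(1)}$ and $c_0^{(2)},\dots,c_{a-1}^{(2)}$, respectively.

\emph{The factors.} For $r=0$, \eqref{eq:Pabs} gives $|P^{(3)}_\kappa(-\frac16)|\ge|\sin\frac\pi2|=1$, and $|P^{(2)}_\lambda(\frac16)|$ equals $2\cos\frac\pi6=\sqrt3$ for $\lambda=0$ and $2\sin\frac\pi6=1$ for $\lambda=1$. For $r\ge1$ the base-$3$ factor is $|P^{(3)}_{\kappa_r}(\frac12)|=1/|\cos(\pi\kappa_r/3)|$, that is, $1$ if $\kappa_r=0$ and $2$ otherwise. The base-$2$ factor is $|P^{(2)}_{\lambda_r}(x)|$ with $x\in\{\frac13,\frac23\}$, that is, $2|\cos\pi x|=1$ if $\lambda_r=0$ and $2|\sin\pi x|=\sqrt3$ otherwise. Therefore $|F_{3,b}(-\frac16)|\ge2^{A(b)-1}$ and $|F_{2,a}(\frac16)|\ge3^{(B(a)-1)/2}$. By Lemma~\ref{lem:key} and Lemma~\ref{lem:disc} with $k'=k''=1$, there is an absolute constant $c>0$ with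
\begin{equation}\label{eq:dens}
\max_{1\le n\le2^a3^b}nD_n^*\ge c\,2^{A(b)}\,3^{B(a)/2}\,2^{-a}\qquad\text{if }a\ge1,\ b\ge0,\ 3^b\le2^a\text{ and }c^{(2)}_{a-1}\ne0 .
\end{equation}

\emph{Choice of $a$ and $b$.} Put $\gamma=\alpha E_3+\beta E_2-1>0$. Since $\alpha E_3\le E_3<1$ and $\beta E_2\le E_2<1$, the hypothesis forces $\alpha>0$ and $\beta>0$. We may assume $0<\delta<\gamma/2$. Let $0<\epsilon<\min(\alpha,\beta)$ be such that $\frac12(\gamma-2\epsilon)\ge\delta$. For large $N$ let $a_1=\lfloor\log_4N\rfloor$, let $a\le a_1$ be maximal with $c^{(2)}_{a-1}\ne0$ (it exists because $\beta>0$), and let $b$ satisfy $3^b\le2^a<3^{b+1}$. Then $2^a3^b\le4^{a_1}\le N$.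

All entries $c_r^{(2)}$ with $a\le r<a_1$ vanish, so $B(a)=B(a_1)\ge(\beta-\epsilon)a_1$ for large $N$. Hence $a\ge B(a)\to\infty$, so $b\to\infty$, and for large $N$ also $A(b)\ge(\alpha-\epsilon)b\ge(\alpha-\epsilon)(E_3a-1)$, where $b+1>E_3a$ follows from $3^{b+1}>2^a$.

\emph{Conclusion.} The base-$2$ logarithm of the right side of \eqref{eq:dens} is $A(b)+E_2B(a)-a-O(1)$. By the above it is at least
\[
(\beta-\epsilon)E_2a_1-\big(1-(\alpha-\epsilon)E_3\big)a-O(1)\ge(\beta E_2+\alpha E_3-1)a_1-2\epsilon a_1-O(1).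
\]
Here we used $1-(\alpha-\epsilon)E_3>0$ with $a\le a_1$, and $E_2,E_3<1$. So nothing is lost if $a$ is well below $a_1$: the entries skipped carry no gain in base $2$, while the factor $2^{-a}$ in \eqref{eq:dens} improves by more than base $3$ loses. Since $4^{a_1}>N/4$, we have $2^{a_1}>\sqrt N/2$, and
\[
\max_{1\le n\le N}nD_n^*\gg2^{(\gamma-2\epsilon)a_1}\gg N^{(\gamma-2\epsilon)/2}\ge N^\delta
\]
for all large $N$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Existence And Discrepancy Of Certain Digital Niederreiter-Halton Sequences},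
\url{https://www.impan.pl/shop/en/publication/transaction/download/product/83040}.
\end{thebibliography}

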